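# Joints of flats: where the constant $\frac{(k-1)!^{1/(k-1)}}{k}$ is right and where it fails

## 1. Pairs of flats: the case $k=2$

Fix integers $a>b\ge 0$, $k\ge 2$ and $m$ with $b+(a-b)k=m$. An *$a$-flat* is an $a$-dimensional affine subspace of $\mathbb R^m$, and its *direction space* is the linear subspace parallel to it.

**Definition (joint).** Given finitely many $a$-flats in $\mathbb R^m$, a *joint* is a $b$-dimensional affine subspace that is the intersection of $k$ of the flats, where the direction spaces of these $k$ flats together span $\mathbb R^m$. Joints are counted as distinct $b$-dimensional affine subspaces. $J(n)$ is the largest number of joints determined by $n$ $a$-flats.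

The model example has $a=1$, $b=0$, $k=3$, $m=3$: three lines in space through one point and not in a common plane. The six edge lines of a tetrahedron have four joints, the vertices.

The relation $m=b+(a-b)k$ says that the dimensions fit exactly. Let the joint have direction $B_0$ and let its $k$ flats have directions $V_1,\dots,V_k\supset B_0$. Each $V_i/B_0$ has dimension
$$d:=a-b\ge 1,$$
and $k$ such spaces span $\mathbb R^m/B_0$, of dimension $dk$. So they form a direct sum. In particular the $k$ flats of a joint are distinct. Also $J$ is nondecreasing, because extra flats destroy no joint.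

For $k=2$ we can compute $J$ exactly.

**Proposition 1.** If $k=2$, then $J(n)=\binom n2$.

*Proof.* Each joint is the intersection of a pair of flats, so $J(n)\le\binom n2$. For equality, first let $b=0$, so we want $d$-flats in $\mathbb R^{2d}=\mathbb R^d\times\mathbb R^d$. Fix $v\ne 0$ in $\mathbb R^d$ and take the graphs
$$F_i=\{(x,\;ix+i^2v):x\in\mathbb R^d\},\qquad i=1,\dots,n .$$
For $i\neq j$ the directions $\{(x,ix)\}$ and $\{(x,jx)\}$ are complementary, so they span $\mathbb R^{2d}$. The flats meet where $(i-j)x=(j^2-i^2)v$, that is, in the single point $(-(i+j)v,\,-ijv)$. The sum and the product of $i,j$ determine the pair $\{i,j\}$, so the $\binom n2$ points are distinct. For general $b$, replace $F_i$ by $F_i\times\mathbb R^b$; the joints become $\{\text{point}\}\times\mathbb R^b$. $\square$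

What changes for $k\ge3$? The same count gives only $J(n)\le\binom nk$, and that is far from what constructions give. Here is a natural construction with lines. Take $t$ planes in general position in $\mathbb R^3$. They give $\binom t2$ lines (pairs of planes) and $\binom t3$ joints (triples), so with $n\approx t^2/2$ lines we get about $t^3/6\approx\frac{\sqrt2}{3}n^{3/2}$ joints. For general $a,b,k,m$, the source problem, "Generalizations of the Joints Problem" (https://math.mit.edu/research/highschool/primes/materials/2014/Zurier.pdf), has the lower bound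
$$J(n)\ge (c_k-\epsilon)\,n^{\frac k{k-1}}\ \ (n\text{ large}),\qquad c_k:=\frac{(k-1)!^{\frac1{k-1}}}{k},\tag{1}$$
for every $\epsilon>0$, and **conjectures** that $\lim_{n\to\infty}J(n)/n^{k/(k-1)}=c_k$ for all such $a,b,k,m$. For $k=2$ we have $c_2=\frac12$, and Proposition 1 confirms the conjecture. We ask what happens for $k\ge3$.

## 2. The theorems

The conjecture is false. Write $\Lambda=\liminf_{n}J(n)/n^{k/(k-1)}\in[0,\infty]$. "The conjecture is false for $(d,k)$" will always mean $\Lambda>c_k$.

**Theorem A.** If $a-b=2$ and $k=3$, then $\Lambda\ge \frac{2}{\sqrt{14}}=0.534\ldots>\frac{\sqrt2}3=0.471\ldots=c_3$. In particular the conjecture fails for planes in $\mathbb R^6$ $(a=2,\,b=0,\,k=3,\,m=6)$.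

**Theorem B.** Let $d=a-b$.

1. If $k=2$ or $d=1$, the conjecture is true.
2. If $k\ge 3$ and $d\ge3$, it is false.
3. If $d=2$ and $k\in\{3,4\}$ or $k\ge10$, it is false.

The only cases not decided here are $d=2$, $5\le k\le 9$.

**Theorem C.** Let $\rho_k=2^k/(k+1)$ for $k$ odd and $\rho_k=2^{k-1}/k$ for $k$ even, so that $\rho_k>1$ for $k\ge3$. Then
$$\Lambda\ \ge\ k^{-k/(k-1)}\rho_k^{\,d/(k-1)},$$
and for fixed $k\ge 3$ the right side grows exponentially in $d=a-b$. So no bound depending only on $k$ can hold.

To avoid fractional powers we measure constructions by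
$$R:=k^k\Lambda^{k-1}.$$
Since $c_k^{k-1}=\frac{(k-1)!}{k^{k-1}}=\frac{k!}{k^k}$, we have
$$\Lambda>c_k\iff R>k!\,.\tag{2}$$

## 3. Slicing away $b$

**Lemma 1.** $J(n)$ depends only on $d$, $k$ and $n$.

*Proof.* We compare the parameters $(a,b,k,m)$ with $(d,0,k,dk)$; recall $m-b=dk$.

**Step 1.** *The configurations in $\mathbb R^{dk}$ lift.* Given $n$ $d$-flats $F$ in $\mathbb R^{dk}$, the flats $F\times\mathbb R^b$ are $a$-flats in $\mathbb R^m$, and distinct joints $p$ become distinct joints $\{p\}\times\mathbb R^b$.

**Step 2.** *Choose the slice.* Given $n$ $a$-flats in $\mathbb R^m$, there are finitely many joints. Take a generic linear subspace $H_0$ of dimension $m-b$, complementary to the direction $B_0$ of every joint, and put $H=H_0+v$ with $v$ generic. Each joint $B$ meets $H$ in exactly one point.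

**Step 3.** *Distinct joints stay distinct.* Let $B\ne B'$ be joints. Either $B\cap B'=\emptyset$ or $\dim (B\cap B')<b$, so the image of $B\cap B'$ in the $b$-dimensional space $\mathbb R^m/H_0$ is not everything. For generic $v$ the class of $v$ avoids this image, which means that $B\cap B'$ misses $H$. So $B\cap H\ne B'\cap H$.

**Step 4.** *Joints stay joints.* Let $k$ flats $F_i$ with directions $V_i\supset B_0$ form the joint $B$. Since $\mathbb R^m=B_0\oplus H_0$ and $B_0\subset V_i$, the modular law gives $V_i=B_0\oplus(V_i\cap H_0)$, so $\dim(V_i\cap H_0)=d$. Since $F_i\cap H$ contains the point $B\cap H$, it is a $d$-flat. From $\sum V_i=\mathbb R^m$ we get $B_0+\sum(V_i\cap H_0)=\mathbb R^m$, so $\dim \sum(V_i\cap H_0)\ge m-b$, hence $\sum(V_i\cap H_0)=H_0$. Finally $\bigcap(F_i\cap H)=B\cap H$ is a point. So $B\cap H$ is a joint in $H\cong\mathbb R^{dk}$.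

Discard the flats that contain no joint. At most $n$ distinct flats remain in $H$ (two flats may have the same slice, which only lowers their number), and monotonicity of $J$ finishes the proof. $\square$

From now on $b=0$ and $a=d$: we have $d$-flats in $\mathbb R^{dk}$, and joints are points.

## 4. Flats cut out by generic equations

The planes in $\mathbb R^3$ of Section 1 suggest the general picture: fix some generic "large" flats $G_i$, and form both our $d$-flats and our joints as intersections of the $G_i$. With lines, $G_i$ had codimension $1$. For general $d$ there is a choice. A $d$-flat in $\mathbb R^{dk}$ can be cut out by $k-1$ flats of codimension $d$, or by $d(k-1)$ hyperplanes, or by something in between; and $\mathbb R^{dk}$ can also be split as a product, with different choices in the factors. The next definition allows all of this.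

**Definition (system).** Choose classes $j=1,\dots,c$ with integers $w_j,\kappa_j\ge1$ such that $\sum_j\kappa_jw_j=d$, and put $s=\sum_j\kappa_j$. Class $j$ has a finite index set $V_j$. For $i\in V_j$ let
$$G_i=\{x:A_ix=\gamma_i\}\subset\mathbb R^{w_j\kappa_jk}$$
be a flat of codimension $w_j$, generic in the following sense.

* Any $\kappa_jk$ of the matrices $A_i$, $i\in V_j$, stack to an invertible square matrix. (For each choice this is the nonvanishing of a polynomial that is not identically zero.)
* For $P_j\subset V_j$ with $|P_j|=\kappa_jk$, let $x_{P_j}$ be the point $\bigcap_{i\in P_j}G_i$. It lies on no $G_i$ with $i\in V_j\setminus P_j$. (The point depends only on the $\gamma_{i'}$ with $i'\in P_j$, so for each pair $(P_j,i)$ this excludes only a proper affine subspace of values of the $\gamma$'s.)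

Distinct $P_j,P_j'$ then give distinct points: if $i\in P_j'\setminus P_j$, then $x_{P_j'}\in G_i$ but $x_{P_j}\notin G_i$.

**Definition ($P$-sets, $E$-sets, pieces).** In a system,

* a *$P$-set* is $P=(P_j)_j$ with $P_j\subset V_j$, $|P_j|=\kappa_jk$; it has the point $x_P=(x_{P_j})_j\in\prod_j\mathbb R^{w_j\kappa_jk}=\mathbb R^{dk}$;
* an *$E$-set* is $E=(E_j)_j$ with $|E_j|=\kappa_j(k-1)$; it has the flat $L_E=\prod_j\bigcap_{i\in E_j}G_i$, of dimension $\sum_j\bigl(w_j\kappa_jk-w_j\kappa_j(k-1)\bigr)=d$ (we only use index sets with $|V_j|\ge\kappa_jk$, so the equations are independent);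
* a *piece* is $D=(D_j)_j$ with $|D_j|=\kappa_j$.

For a family $\mathcal F$ of $E$-sets, a $P$-set is *good* if it can be partitioned into $k$ pieces $D^1,\dots,D^k$ (componentwise) with $P\setminus D^i\in\mathcal F$ for every $i$.

*Example.* Let $d=2$, $k=3$, one class, $\kappa=2$, $w=1$. Then the $G_i$ are hyperplanes in $\mathbb R^6$, $P$-sets have 6 elements, $E$-sets have 4, pieces are pairs. If $P=\{1,\dots,6\}$ and $G_i=\{x_i=0\}$, then $x_P=0$, and $L_{P\setminus\{u,v\}}$ is the coordinate plane spanned by $e_u,e_v$. Three such planes form a joint at $0$ exactly when the three pairs partition $\{1,\dots,6\}$.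

**Lemma 2.** The flats $\{L_E:E\in\mathcal F\}$ have at least as many joints as there are good $P$-sets.

*Proof.* Let $P$ be good, with pieces $D^1,\dots,D^k$. All $L_{P\setminus D^i}$ contain $x_P$. The map $x\mapsto(A_ix)_{i\in P_j}$ is an isomorphism of $\mathbb R^{w_j\kappa_jk}$ onto $\bigoplus_{i\in P_j}\mathbb R^{w_j}$. Taking all $j$ together, the direction space of $L_{P\setminus D^i}$ becomes the coordinate subspace supported on $D^i$. The $D^i$ partition $P$, so these $k$ subspaces form a direct sum equal to $\mathbb R^{dk}$. Hence the $k$ flats have spanning directions and meet exactly in $x_P$: a joint. Distinct $P$ give distinct $x_P$. $\square$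

To go from families of growing size to all $n$ we need the following.

**Lemma 3.** Suppose that for all large $t$ there are at most $(N+o(1))t^{s(k-1)}$ flats with at least $(J+o(1))t^{sk}$ joints, where $N,J>0$ are constants. Then $\Lambda\ge J/N^{k/(k-1)}$, that is,
$$R\ \ge\ \frac{k^kJ^{k-1}}{N^k}.\tag{3}$$

*Proof.* Fix $0<\varepsilon<J$. For large $t$ we have at most $(N+\varepsilon)t^{s(k-1)}$ flats with at least $(J-\varepsilon)t^{sk}$ joints. Given $n$, let $t$ be the largest integer with $(N+\varepsilon)t^{s(k-1)}\le n$. By monotonicity $J(n)\ge(J-\varepsilon)t^{sk}$, and $t=(1+o(1))\bigl(n/(N+\varepsilon)\bigr)^{1/(s(k-1))}$, so $\Lambda\ge(J-\varepsilon)/(N+\varepsilon)^{k/(k-1)}$. Let $\varepsilon\to0$. $\square$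

**The lower bound (1).** Take one class with $\kappa=1$, $w=d$, $|V|=t$, and all $E$-sets. Every $P$-set is good (split it into singletons). There are $\binom t{k-1}$ $E$-sets and $\binom tk$ $P$-sets, so (3) holds with $N=1/(k-1)!$, $J=1/k!$ and gives $R\ge k^k(k-1)!^k/k!^{\,k-1}=k!$. That is $\Lambda\ge c_k$, which is (1).

**Theorem B(1).** For $k=2$ this is Proposition 1. For $d=1$, Lemma 1 says that $J(n)$ is the maximum number of joints of $n$ lines in $\mathbb R^k$. By H.-H. H. Yu and Y. Zhao, *Joints tightened* (Amer. J. Math. 145 (2023)), $n$ lines in $\mathbb F^k$ have at most $\frac{(k-1)!^{1/(k-1)}}k\,n^{k/(k-1)}$ joints. Together with (1) this is the conjecture for $d=1$. $\square$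

**A finer cut, used naively.** For $d=2$ the first thing to try is the other extreme: planes in $\mathbb R^6$ as intersections of four hyperplanes ($\kappa=2$, $w=1$, $k=3$), with $t$ hyperplanes and *all* $E$-sets. Again all $P$-sets are good. But now $N=1/4!$, $J=1/6!$ and (3) gives only
$$R\ge \frac{27\cdot 24^3}{720^2}=0.72,$$
while we need more than $3!=6$. The reason is visible at a single joint. Through $x_P$ pass $\binom62=15$ planes of the family, one for each pair $D\subset P$, and a joint needs only 3 of them. In the codimension-$d$ construction exactly $k$ flats pass through each $x_P$ and none is wasted.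

So the finer system is useful only if we select the $E$-sets economically: few of them, but such that most $P$-sets still find a full partition among the selected ones. There are two ways to do so, and both will be used. One is to select by a *design*, where each $P$ meets exactly one partition. The other is to select *at random*, with enough density that $P$ still contains a partition with good probability.

## 5. Blow-up, and the fourteen planes of $\mathbb F_2^3$

A design lives on a fixed finite set, while the conjecture concerns $n\to\infty$. The next lemma bridges the gap.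

**Lemma 4 (blow-up).** If some finite system has a family $\mathcal F$ with $|\mathcal F|=N$ and at least $J$ good $P$-sets, then $R\ge k^kJ^{k-1}/N^k$.

*Proof.* Call the old indices *labels*, and replace each label by $t$ new indices. All new indices get generic flats $G_i$; indices with the same label are geometrically unrelated. Take all $E$-sets whose elements have distinct labels and whose labels form a member of $\mathcal F$. Since $\sum_j|E_j|=s(k-1)$, there are $Nt^{s(k-1)}$ of them. A $P$-set with distinct labels forming a good $P$-set of the old system is good: partition it as its labels are partitioned. There are at least $Jt^{sk}$ of these. Apply Lemmas 2 and 3. $\square$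

**Proof of Theorem A.** Here $d=2$, $k=3$. Use one class with $\kappa=2$, $w=1$ and $V=\mathbb F_2^3$, so $|V|=8$.

**Step 1.** *Choose the $E$-sets.* They must have $4$ elements. Let $\mathcal F$ be the set of the $14$ affine planes of $\mathbb F_2^3$ (7 linear planes and their complements). Any three distinct points of $\mathbb F_2^3$ lie in exactly one such plane, and the complement of a plane is a plane.

**Step 2.** *Every $P$-set is good.* A $P$-set has 6 elements, so $P=V\setminus\{u,v\}$. Each of the 6 points of $P$ lies in exactly one plane containing $u$ and $v$, and such a plane has exactly two points of $P$. So there are 3 planes $\pi\supset\{u,v\}$, and the pairs $D=\pi\setminus\{u,v\}$ partition $P$. Moreover $P\setminus D=V\setminus\pi$ is a plane, hence in $\mathcal F$.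

**Step 3.** *Count.* All $\binom82=28$ $P$-sets are good and $N=14$. The blow-up gives $14t^4$ planes in $\mathbb R^6$ with at least $28t^6$ joints, and
$$\Lambda\ge\frac{28}{14^{3/2}}=\frac2{\sqrt{14}}.$$
Since $\frac4{14}=\frac27>\frac29$, this is larger than $\frac{\sqrt2}3=c_3$. By Lemma 1 it holds for all $a,b$ with $a-b=2$. $\square$

In terms of $R$: $R\ge 27\cdot28^2/14^3=54/7>6$. Each $P$ now contains exactly one partition, and through each $x_P$ pass only 3 planes instead of 15.

## 6. Steiner systems: $d=2$ with $k=4$ and $k=10$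

What made $\mathbb F_2^3$ work is that any three points lie in exactly one plane.

**Definition (Steiner system).** An $S(5,6,v)$ is a set $V$ of $v$ points with a family of $6$-subsets, the *blocks*, such that every 5-subset of $V$ is contained in exactly one block. (In the same notation, the 14 planes form an $S(3,4,8)$ on $\mathbb F_2^3$.) Each block contains six $5$-subsets, so the number of blocks is $\binom v5/6$.

**Proposition 2.** If an $S(5,6,2k+4)$ exists, then for $d=2$ we have $R\ge k^kJ^{k-1}/N^k$ with $J=\binom{2k+4}4$ and $N=\binom{2k+4}5/6$.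

*Proof.* Take $\kappa=2$, $w=1$, $V$ the point set, and $\mathcal F$ the complements of blocks; these have $2k-2=\kappa(k-1)$ elements, as they should. A $P$-set has $2k$ elements, so $P=V\setminus Q$ with $|Q|=4$. Each $z\in P$ lies in exactly one block containing $Q$ (the block of the 5-set $Q\cup\{z\}$), and that block has two points of $P$. So the blocks containing $Q$ cut $P$ into $k$ pairs $D$, and $P\setminus D=V\setminus(Q\cup D)$ is the complement of a block. All $P$-sets are good. Apply Lemma 4. $\square$

*$k=4$.* The Witt system $S(5,6,12)$ has $N=132$, $J=495$, and $495/132=15/4$, so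
$$R\ge\frac{256\cdot495^3}{132^4}=\frac{256\,(15/4)^3}{132}=\frac{13500}{132}>102>24=4!.$$

*$k=10$.* An $S(5,6,24)$ exists by R. H. F. Denniston, *Some new 5-designs*, Bull. London Math. Soc. 8 (1976). It has $N=7084$, $J=10626$, $J/N=3/2$, so
$$R\ge\frac{10^{10}(3/2)^9}{7084}>5.4\cdot10^7>3628800=10!.$$

So the conjecture is false for $d=2$ and $k=3,4,10$.

## 7. One-factorizations and exponential growth in $d$

For large $d$ we can use many classes and couple them so that few $E$-sets are needed. The coupling is by colors.

**Definition (colored base).** A colored base is a finite set $V$, some of whose $(k-1)$-subsets are colored with colors $1,\dots,k$, exactly $L$ subsets of each color. A $k$-subset $P$ is *rainbow* if its $k$ subsets $P\setminus x$, $x\in P$, are all colored, with distinct colors. We write $J$ for the number of rainbow sets.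

A *1-factorization* of $K_{2r}$ is a coloring of its edges by $2r-1$ colors in which the edges at each vertex have distinct colors; each color class then has $r$ edges. It always exists: on $\mathbb Z_{2r-1}\cup\{\infty\}$ give $xy$ the color $x+y$ and $x\infty$ the color $2x$. At a vertex $x\neq\infty$ the colors are $x+y$ for $y\ne x$, and $2x$; at $\infty$ they are the $2x$, distinct because $2$ is invertible modulo $2r-1$.

**Lemma 5.** For every $k\ge2$ there is a colored base with $J^{k-1}/L^k=\rho_k$.

*Proof.* *$k$ odd.* Let $|V|=k+1$, and color $V\setminus\{u,v\}$ by the color of the edge $uv$ in a 1-factorization of $K_{k+1}$ (which has $k$ colors). For $P=V\setminus\{u\}$ the sets $P\setminus x=V\setminus\{u,x\}$ have the colors of the edges at $u$, which are all distinct. So $J=k+1$, $L=\frac{k+1}2$, and $J^{k-1}/L^k=2^k/(k+1)$.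

*$k$ even.* Let $V=\{1,\dots,k\}\cup\{\alpha,\beta\}$, write $[k]=\{1,\dots,k\}$, and let $\chi$ be a 1-factorization of $K_k$ on $[k]$ with colors $1,\dots,k-1$. Give $([k]\setminus\{u,v\})\cup\{\gamma\}$, for $\gamma\in\{\alpha,\beta\}$, the color $\chi(uv)$; give $[k]\setminus\{u\}$ the color $k$. Let $P=([k]\setminus\{u\})\cup\{\gamma\}$. Then $P\setminus\gamma$ has color $k$, and $P\setminus x$ for $x\in[k]\setminus\{u\}$ has color $\chi(ux)$; these are the $k-1$ distinct colors at $u$. So these $2k$ sets are rainbow. No other $k$-set is: all $(k-1)$-subsets of $[k]$ have the same color $k$, and a $k$-set containing both $\alpha$ and $\beta$ has an uncolored $(k-1)$-subset if $k>2$, while for $k=2$ its two subsets $\{\alpha\},\{\beta\}$ have the same color. So $J=2k$. Each color $i<k$ occurs on $2\cdot\frac k2=k$ sets and color $k$ on $k$ sets, so $L=k$ and $J^{k-1}/L^k=2^{k-1}/k$. $\square$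

**Proof of Theorem C.** Use $d$ classes with $\kappa_j=w_j=1$ (so $s=d$), each with index set $V$ from Lemma 5. Let $\mathcal F$ consist of the $(E_1,\dots,E_d)$ in which all $E_j$ are colored with *the same* color. Then $N=|\mathcal F|=kL^d$. If $P_1,\dots,P_d$ are all rainbow, then $P=(P_1,\dots,P_d)$ is good: let $x_j^i\in P_j$ be the element for which $P_j\setminus x_j^i$ has color $i$, and let the $i$-th piece be $D^i=(\{x_1^i\},\dots,\{x_d^i\})$. So there are at least $J^d$ good $P$-sets, and Lemma 4 gives
$$R\ge\frac{k^kJ^{d(k-1)}}{(kL^d)^k}=\rho_k^{\,d}.$$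
Since $\Lambda=(R/k^k)^{1/(k-1)}$, this is the bound of Theorem C. And $\rho_k>1$ for $k\ge3$, because $2^k>k+1$ and $2^{k-1}>k$ there. $\square$

*Example, $k=3$.* The base has 4 points and the three perfect matchings of $K_4$; $L=2$, $J=4$, $\rho_3=2$. With $d=1$ it is the tetrahedron. With $d=2$ we get $N=12$, $J^2=16$, $R\ge4$: not enough. With $d=3$ there are $24$ three-dimensional flats in $\mathbb R^9$ with $64$ joints, and $R\ge8>6$.

Comparing $\rho_k^d$ with $k!$ gives three cases of Theorem B(2):

* $k=3$, $d\ge3$: $R\ge2^3=8>6$;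
* $k=5$, $d\ge3$: $R\ge(16/3)^3>151>120$;
* $k=6$, $d\ge4$: $R\ge(16/3)^4>809>720$.

## 8. Random thinning

For the other $k$ we have no design at hand, so we select the $E$-sets at random.

**Lemma 6 (thinning).** Let $0<p\le1$ and $q>0$. Suppose that for all $t$ there are a family $\mathcal E_t$ of $(N_0+o(1))t^{s(k-1)}$ $E$-sets and a collection $\mathcal P_t$ of $(J_0+o(1))t^{sk}$ $P$-sets, with $N_0,J_0>0$, such that if each member of $\mathcal E_t$ is kept independently with probability $p$, then each $P\in\mathcal P_t$ is good with probability at least $q$. Then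
$$R\ge\frac{k^k(qJ_0)^{k-1}}{(pN_0)^k}.\tag{4}$$

*Proof.* Fix $\varepsilon>0$. The kept family has mean size $p|\mathcal E_t|$ and variance at most $|\mathcal E_t|$, so by Chebyshev its size is at most $(1+\varepsilon)p|\mathcal E_t|$ with probability $1-o(1)$. Call this event $A$. The expected number of good $P\in\mathcal P_t$, counted as $0$ outside $A$, is at least $q|\mathcal P_t|-\Pr(A^c)|\mathcal P_t|=(q-o(1))|\mathcal P_t|$. So some outcome in $A$ has at least $(q-o(1))|\mathcal P_t|$ good $P$-sets. Lemmas 2 and 3 give $R\ge k^k(qJ_0)^{k-1}/((1+\varepsilon)pN_0)^k$. Let $\varepsilon\to0$. $\square$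

For a fixed $P$, distinct pieces $D$ give distinct $E$-sets $P\setminus D$. So, seen from $P$, *each piece $D$ of $P$ with $P\setminus D\in\mathcal E_t$ is kept independently with probability $p$*, and $P$ is good when the kept pieces contain a perfect partition of $P$ (a partition into $k$ pieces).

Suppose $|V_j|=t$ and $\mathcal E_t$, $\mathcal P_t$ consist of all $E$- and $P$-sets. Then $N_0=\prod_j\frac1{(\kappa_j(k-1))!}$, $J_0=\prod_j\frac1{(\kappa_jk)!}$, and (4) reads
$$R\ge\frac{k^kq^{k-1}}{p^k}\prod_j(\kappa_jk)!\left(\frac{(\kappa_j(k-1))!}{(\kappa_jk)!}\right)^k.$$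
Three choices will be used; in each, $q$ is a lower bound for the probability that the random pieces of one $P$ contain a perfect partition.

* **(I)** $\kappa=(1,1)$, $w=(1,d-1)$, $d\ge2$. Each class contributes $k!/k^k$, so $R\ge\dfrac{k!^2\,q^{k-1}}{(kp)^k}$.
* **(II)** $\kappa=(2,1)$, $w=(1,d-2)$, $d\ge3$. The first class contributes $(2k)!/(2k(2k-1))^k$, so $R\ge\dfrac{k!\,(2k)!\,q^{k-1}}{(2k(2k-1)p)^k}$.
* **(III)** $\kappa=(3)$, $w=1$, $d=3$. The class contributes $(3k)!/(3k(3k-1)(3k-2))^k$, so $R\ge\dfrac{(3k)!\,q^{k-1}}{(3(3k-1)(3k-2)p)^k}$.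

## 9. Second moments: $k=6$, $d=3$ and $k\ge7$, $d\ge3$

**A bound for $q$.** Let $X$ be the number of perfect partitions of $P$ all of whose pieces are kept, and $M$ the number of all perfect partitions. By Cauchy–Schwarz applied to $X=X\mathbf 1_{X\ge1}$,
$$\Pr(X\ge1)\ge\frac{(\mathbb EX)^2}{\mathbb EX^2}.$$
Here $\mathbb EX=Mp^k$ and $\mathbb EX^2=\sum_{\pi,\pi'}p^{2k-|\pi\cap\pi'|}$. Permutations of the elements of $P$ within each class act transitively on perfect partitions, so the inner sum over $\pi'$ is the same for every $\pi$. Hence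
$$q\ge\frac1{\mathbb E[p^{-F}]},\qquad \mathbb E[p^{-F}]=\sum_{j\ge0}\mathbb E\binom Fj\,y^j,\qquad y=\frac1p-1,\tag{5}$$
where $F$ is the number of common pieces of a fixed and a uniformly random perfect partition; the second formula is $(1+y)^F=\sum_j\binom Fjy^j$. The variable $\binom Fj$ counts the $j$-subsets of the fixed partition that are contained in the random one, so $\mathbb E\binom Fj$ is $\binom kj$ times the probability that $j$ given disjoint pieces all occur in the random partition.

**The case $k=6$, $d=3$.** Use (III) with $p=\frac3{34}$, so $y=\frac{31}3$. Pieces are triples in an 18-set. A given triple occurs with probability $1/\binom{17}2$ (look at the triple of one of its elements), then a second one with conditional probability $1/\binom{14}2$, and so on: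
$$\mathbb E\binom Fj=\binom6j\prod_{i<j}\binom{17-3i}2^{-1}.$$
The products $\prod_{i<j}\binom{17-3i}2$ for $j=1,\dots,6$ are
$$136,\quad 12376,\quad 680680,\quad 19059040,\quad 190590400,\quad 190590400 .$$
The terms $\binom6j y^j/\prod$ are $0.4559$, $0.1295$, $0.0325$, $0.0090$, $0.0038$, $0.0064$ (rounded up), so
$$\mathbb E[p^{-F}]<1+0.456+0.130+0.033+0.009+0.004+0.007<2,$$
and $q>\frac12$. Since $3\cdot17\cdot16\cdot p=816\cdot\frac3{34}=72$,
$$R\ge\frac{18!\,q^5}{72^6}>\frac{45900}{32}>1400>720=6!.$$

**The case $k\ge7$, $d\ge3$.** Use (II) with $p=\frac1{2k-1}$, so $y=2k-2$.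

**Step 1.** *Compute the sum in (5).* A piece is a pair from $P_1$ ($|P_1|=2k$) with an element of $P_2$ ($|P_2|=k$). A perfect partition is a pairing of $P_1$ together with a bijection from its pairs to $P_2$. Given disjoint pieces: their pairs occur in a random pairing with probability $\prod_{i=1}^j\frac1{2k-2i+1}$, and then the bijection is right on them with probability $\frac{(k-j)!}{k!}$. So
$$\mathbb E\binom Fj=\binom kj\frac{(k-j)!}{k!}\prod_{i=1}^j\frac1{2k-2i+1}=\frac1{j!}\prod_{i=1}^j\frac1{2k-2i+1},$$
and $S_k:=\mathbb E[p^{-F}]=\sum_{j=0}^kt_j$ with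
$$t_0=1,\qquad \frac{t_j}{t_{j-1}}=\frac{2k-2}{g(j)},\qquad g(j)=j(2k-2j+1).$$

**Step 2.** *Bound $t_1,\dots,t_4$ for all $k\ge7$.* First, $t_1=\frac{2k-2}{2k-1}<1$. Next, with $u=2k-2\ge12$,
$$t_2=\frac12\cdot\frac{(2k-2)^2}{(2k-1)(2k-3)}=\frac12\cdot\frac{u^2}{u^2-1}\le\frac12\cdot\frac{144}{143}<0.5036 .$$
Then
$$\frac{t_3}{t_2}=\frac{2k-2}{6k-15}=\frac13\Bigl(1+\frac9{6k-15}\Bigr)\le\frac{12}{27},\qquad \frac{t_4}{t_3}=\frac{2k-2}{8k-28}=\frac14\Bigl(1+\frac{20}{8k-28}\Bigr)\le\frac{12}{28},$$
since these two expressions decrease in $k$. So $t_3<0.2239$ and $t_4<0.0960$.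

**Step 3.** *Bound the tail.* For $5\le j\le k-2$, the function $g$ is concave in $j$, so $g(j)\ge\min(g(5),g(k-2))=\min(10k-45,\,5k-10)=5k-10$, because $k\ge7$. The ratio is therefore at most
$$\frac{2k-2}{5k-10}=\frac25\cdot\frac{k-1}{k-2}\le\frac{12}{25}=:x .$$
At the end, $g(k-1)=3(k-1)$ and $g(k)=k$, so $t_{k-1}/t_{k-2}=\frac23$ and $t_k/t_{k-1}=\frac{2k-2}k<2$; hence $t_{k-1}+t_k\le\frac23(1+2)t_{k-2}=2t_{k-2}$. With $n=k-6\ge1$ we have $t_{k-2}\le x^nt_4$ and
$$\sum_{j\ge4}t_j\le t_4\,h(n),\qquad h(n)=1+x+\dots+x^n+2x^n .$$
Since $h(n+1)-h(n)=x^n(3x-2)<0$, we get $h(n)\le h(1)=1+3x=2.44$, and $0.0960\cdot2.44<0.2343$.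

**Step 4.** *Conclude.* $S_k<2+0.5036+0.2239+0.2343<3$, so $q>\frac13$. As $(2k-1)p=1$, (II) gives
$$R\ge k!\cdot a_k\,q^{k-1},\qquad a_k:=\frac{(2k)!}{(2k)^k},$$
and it suffices that $a_k>3^{k-1}$. For $k=7$, $a_7=14!/14^7>826>729=3^6$. For the induction,
$$\frac{a_{k+1}}{a_k}=\frac{(2k+2)(2k+1)(2k)^k}{(2k+2)^{k+1}}=(2k+1)\Bigl(\frac k{k+1}\Bigr)^k>\frac{2k+1}e>3 .$$
So $R>k!$ for all $k\ge7$, $d\ge3$.

In Theorem B(2) this settles $k\ge7$ and, with Section 7, also $k=3,5,6$. Only $k=4$, $d\ge3$ remains.

## 10. Minimal Hall violators, and the case $k=4$, $d\ge3$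

When the pieces form a bipartite graph, perfect partitions are perfect matchings, and Hall's theorem is sharper than a second moment.

**Lemma 7.** (i) If a bipartite graph with both sides of size $k$ has no perfect matching, then there is a set $S$ in one of the sides with $|S|=r\le\frac{k+1}2$ and $|N(S)|=r-1$, such that every vertex of $N(S)$ has at least two neighbors in $S$.

(ii) Let each of the $k^2$ possible edges be present independently with probability $p$, and let $q$ be the probability of a perfect matching. Then $1-q\le2H_k$, where $H_k=\sum_{1\le r\le(k+1)/2}b_{k,r}$ and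
$$b_{k,r}=\binom kr\binom k{r-1}(1-p)^{r(k-r+1)}f_r,\qquad f_r=\Pr(\mathrm{Bin}(r,p)\ge2)^{r-1},\quad f_1=1 .$$

*Proof.* (i) By Hall's theorem there are sets $S$ with $|N(S)|<|S|$. Take one of minimum size $r$, over *both* sides.

If $r\ge2$, then for $s\in S$ minimality gives $|N(S)|\ge|N(S\setminus s)|\ge r-1$, so $|N(S)|=r-1$; if $r=1$, then $|N(S)|=0$. If some $y\in N(S)$ had a unique neighbor $s$ in $S$ (so $r\ge2$), then $N(S\setminus s)\subset N(S)\setminus y$ has at most $r-2$ elements, and $S\setminus s$ would be a smaller violator. Finally, the complement $T$ of $N(S)$ on the other side has $k-r+1$ elements, and its neighbors lie outside $S$, so $|N(T)|\le k-r<|T|$. Thus $T$ is a violator too, and minimality gives $r\le k-r+1$.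

(ii) Take the union bound over the side, over $S$, and over $Y=N(S)$. There must be no edge from $S$ to the $k-r+1$ vertices outside $Y$, and each of the $r-1$ vertices of $Y$ has at least two neighbors in $S$; these events are independent. $\square$

**The case $k=4$, $d\ge3$.** We combine the design $S(5,6,12)$ with thinning.

**Step 1.** *The system.* Take $\kappa=(2,1)$, $w=(1,d-2)$, so $s=3$. Class 1 consists of the 12 points of $S(5,6,12)$, each blown up $t$ times; class 2 has $t$ indices. Let $\mathcal E_t$ be the pairs $(E_1,E_2)$ in which the six elements of $E_1$ have distinct labels that form the complement of a block. Let $\mathcal P_t$ be the pairs $(P_1,P_2)$ in which the eight elements of $P_1$ have distinct labels. Then $|\mathcal E_t|=132\,t^6\binom t3$ and $|\mathcal P_t|=495\,t^8\binom t4$, so $N_0=\frac{132}6=22$ and $J_0=\frac{495}{24}$.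

**Step 2.** *The random graph.* By the proof of Proposition 2, $P_1$ is partitioned into pairs $D^1,\dots,D^4$ such that $P_1\setminus D^i$ has the complement of a block as its label set. So the pieces $(D^i,\{x\})$, $x\in P_2$, are available. They correspond to the edges of a $4\times4$ bipartite graph, and a perfect matching is a perfect partition of $P$. Thin with $p=\frac12$. Then $q$ is at least the fraction of the $2^{16}=65536$ $0$–$1$ matrices of size $4\times4$ that have a perfect matching.

**Step 3.** *Count these matrices.* By inclusion–exclusion over zero columns, the number of matrices without zero row or column is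
$$15^4-4\cdot7^4+6\cdot3^4-4=41503 .$$
If such a matrix has no perfect matching, Lemma 7(i) applies with $r\le2$, and $r=1$ is impossible; so two rows equal the same unit vector, or two columns do. Fix two rows and the unit vector $e_j$. The other two rows must cover the other three columns ($3^3=27$ ways there, $4$ ways in column $j$) and be nonzero. If one of them is zero, the other has ones in the three columns and is free in column $j$; that excludes $2+2=4$ cases. So there are $4\cdot27-4=104$ ways, and at most $2\cdot6\cdot4\cdot104=4992$ bad matrices. Hence $q\ge\frac{41503-4992}{65536}=\frac{36511}{65536}>0.557$.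

**Step 4.** *Conclude.* By (4),
$$R\ge\frac{256\,(495/24)^3}{22^4/16}\,q^3>153.4\cdot0.1728>26.5>24=4! .$$

This was the remaining case of **Theorem B(2)**, which is now proved: $k=3,5$ in Section 7, $k=4$ here, $k=6$ in Sections 7 ($d\ge4$) and 9 ($d=3$), $k\ge7$ in Section 9. $\square$

## 11. Random matchings: $k\ge11$, $d\ge2$

For $d=2$ system (I) is available: pieces are pairs $(x,y)\in P_1\times P_2$, so $q$ is the probability that a random $k\times k$ bipartite graph with edge probability $p$ has a perfect matching. By (I), $R>k!$ follows from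
$$k!\,q^{k-1}>(kp)^k .\tag{6}$$
We bound $q$ by Lemma 7(ii).

**Step 1.** *The case $k=11$, with $p=\frac25$.* The probabilities $\Pr(\mathrm{Bin}(r,\frac25)\ge2)$ for $r=2,\dots,6$ are $0.16$, $0.352$, $0.5248$, $0.66304$, $0.76672$, and
$$\begin{aligned}
b_{11,1}&=11\cdot0.6^{11}\le0.03991, & b_{11,2}&=55\cdot11\cdot0.6^{20}\cdot0.16\le0.00354,\\
b_{11,3}&=165\cdot55\cdot0.6^{27}\cdot0.352^2\le0.00116, & b_{11,4}&=330\cdot165\cdot0.6^{32}\cdot0.5248^3\le0.00063,\\
b_{11,5}&=462\cdot330\cdot0.6^{35}\cdot0.66304^4\le0.00051, & b_{11,6}&=462\cdot462\cdot0.6^{36}\cdot0.76672^5\le0.00059 .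
\end{aligned}$$
So $2H_{11}<0.0927$, $q>0.907$, and $11!\,q^{10}>1.50\cdot10^7>1.20\cdot10^7>4.4^{11}$, which is (6).

**Step 2.** *The start $k=12$, with $p=\frac13$.* From here on $p=\frac13$. The probabilities $\Pr(\mathrm{Bin}(r,\frac13)\ge2)$ for $r=2,\dots,6$ are $\frac19,\frac7{27},\frac{11}{27},\frac{131}{243},\frac{473}{729}$, and
$$\begin{aligned}
b_{12,1}&=12\bigl(\tfrac23\bigr)^{12}\le0.09249, & b_{12,2}&=66\cdot12\bigl(\tfrac23\bigr)^{22}\tfrac19\le0.01177,\\
b_{12,3}&=220\cdot66\bigl(\tfrac23\bigr)^{30}\bigl(\tfrac7{27}\bigr)^2\le0.00509, & b_{12,4}&=495\cdot220\bigl(\tfrac23\bigr)^{36}\bigl(\tfrac{11}{27}\bigr)^3\le0.00338,\\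
b_{12,5}&=792\cdot495\bigl(\tfrac23\bigr)^{40}\bigl(\tfrac{131}{243}\bigr)^4\le0.00300, & b_{12,6}&=924\cdot792\bigl(\tfrac23\bigr)^{42}\bigl(\tfrac{473}{729}\bigr)^5\le0.00339 .
\end{aligned}$$
Hence $2H_{12}<0.2384$.

**Step 3.** *Show that the old terms shrink from $k$ to $k+1$.* Let $k\ge12$ and $r\le\frac{k+1}2$. Then
$$\frac{b_{k+1,r}}{b_{k,r}}=\frac{k+1}{k+1-r}\cdot\frac{k+1}{k+2-r}\Bigl(\frac23\Bigr)^r ,$$
because the exponent of $1-p$ grows by $r$ and $f_r$ does not depend on $k$. For fixed $r$ the two fractions decrease in $k$. So for $r=1,2,3$ the ratio is at most its value at $k=12$, namely $\frac{13}{18}$, $\frac{169}{132}\cdot\frac49$, $\frac{169}{110}\cdot\frac8{27}$. For $4\le r\le\frac{k+1}2$ both fractions are at most $2$, and the ratio is at most $4\cdot\frac{16}{81}$. All these numbers are less than $0.8$.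

**Step 4.** *Control the new term.* If $k$ is odd, $H_{k+1}$ has no term beyond $r=\frac{k+1}2$. If $k$ is even, there is one new term, $r=\frac{k+2}2$, and since $f_r\le1$ it is at most
$$\nu_k=\binom{k+1}{k/2}^2\Bigl(\frac23\Bigr)^{(k+2)^2/4}.$$
We claim $\nu_k\le0.08\,b_{k,1}=0.08\,k\bigl(\frac23\bigr)^k$. For $k=12$, $\nu_k/b_{k,1}=1716^2\bigl(\frac23\bigr)^{37}/12<0.0751$. For even $k\ge14$ use $\binom{k+1}{k/2}\le2^k$ (it is one of two equal middle binomial coefficients, whose sum is at most $2^{k+1}$):
$$\frac{\nu_k}{b_{k,1}}\le\frac{4^k}{k}\Bigl(\frac23\Bigr)^{(k^2+4)/4}.$$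
The right side is less than $0.031$ at $k=14$, and from $k$ to $k+2$ it is multiplied by at most $16\bigl(\frac23\bigr)^{k+1}<1$.

**Step 5.** *Combine.* Steps 3 and 4 give $H_{k+1}\le0.8H_k+0.08\,b_{k,1}\le0.88H_k$ for all $k\ge12$. With Step 2,
$$q\ge1-0.2384\cdot0.88^{\,k-12}\qquad(k\ge12).\tag{7}$$

**Step 6.** *Check (6) for $k\ge12$.* Here $kp=k/3$. For $k=12$, $q>0.76$ and $12!\cdot0.76^{11}>2.3\cdot10^7>4^{12}$. For $k\ge13$, the inequality $k!\ge\sqrt{2\pi k}\,(k/e)^k$ shows that it suffices to have
$$\sqrt{2\pi k}\cdot\frac3e\cdot\Bigl(\frac{3q}e\Bigr)^{k-1}>1,\qquad\text{where }\frac3e>1.1 .$$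

* $k=13$: by (7), $q>0.79$, so $\frac{3q}e>0.8718$ and the left side exceeds $9\cdot1.1\cdot0.8718^{12}>1.9$.
* $14\le k\le19$: by (7), $q>0.815$, so $\frac{3q}e>0.893$ and the left side is at least $\sqrt{28\pi}\cdot1.1\cdot0.893^{18}>1.3$.
* $k\ge20$: by (7), $q\ge1-0.2384\cdot0.88^8>0.914>\frac e3$, so $\frac{3q}e>1$ and the left side exceeds $1$.

Hence $R>k!$ for all $k\ge11$ and $d\ge2$. With $d=2$, and with the cases $k=3$ (Section 5) and $k=4,10$ (Section 6), this proves **Theorem B(3)**. $\square$
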